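# Finite groups $G$ for which $H_*(\Omega BG^\wedge_p;k)$ is not finitely generated

## 1. Nine letters and a 34-dimensional algebra

Everything in this lecture turns on one small commutative algebra. Let $K$ be a field and let the indices $i,j,k,l$ run over $\{1,2,3\}$, read modulo $3$ whenever we add to them. Take nine *letters* $a_1,a_2,a_3$, $c_1,c_2,c_3$, $e_1,e_2,e_3$, and let $A''$ be the commutative $K$-algebra with basis

- $1$, the nine letters, and the nine products $a_ic_j$;
- the products $a_ie_k$ and $c_je_k$, where the only identifications are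
$$a_ie_i=c_ie_{i+1}\qquad(i\in\mathbb Z/3).\tag{1.1}$$

There are $18-3=15$ different products in the second line, so $\dim A''=1+9+9+15=34$. All other products of two letters vanish ($a_ia_j=c_ic_j=e_ke_l=0$, including equal indices), and all products of three letters vanish. Associativity is automatic, because a product of three non-unit basis elements is $0$ however it is bracketed. We grade $A''$ by *height* (each letter has height $1$) and by *$v$-degree* (each $e_k$ has $v$-degree $1$; each $a_i,c_j$ has $v$-degree $0$).

What is it for? To $A''$ one attaches a graded algebra $\mathsf E_{A''}$, the cohomology of the dual bar construction. We shall see that $\mathsf E_{A''}$ needs infinitely many generators involving exactly one $e$, and the reason is the cyclic pattern (1.1). Then we build finite groups whose loop space homology is forced to see these generators.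

Here is the question. Let $G$ be a finite group, $p$ a prime, $k$ a field of characteristic $p$. Let $BG^\wedge_p$ be the Bousfield–Kan $p$-completion of the classifying space and $\Omega BG^\wedge_p$ its loop space. The homology $H_*(\Omega BG^\wedge_p;k)$ is a graded $k$-algebra under the Pontryagin product, induced by composition of loops. It has *polynomial growth* if there are constants $C,d$ with $\dim_kH_n(\Omega BG^\wedge_p;k)\le Cn^d$ for all $n\ge1$. The following conjecture comes from "An Algebraic Model For Chains On $\Omega BG^\wedge_p$" (https://hopf.math.purdue.edu/Benson/loops.pdf).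

**Conjecture.** For any finite group $G$, $H_*(\Omega BG^\wedge_p;k)$ is a finitely generated $k$-algebra. Furthermore, either it has polynomial growth or it contains a free algebra on two generators.

The conjecture is false, because its finite generation assertion fails.

**Theorem 1.** There is a finite group $G=V\rtimes H$, with $V$ an elementary abelian $2$-group and $H$ abelian of odd order, such that for every field $k$ of characteristic $2$ the algebra $H_*(\Omega BG^\wedge_2;k)$ is not finitely generated. Hence the conjecture is false.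

**Theorem 2.** For every prime $p$ there is $G=V\rtimes H$, with $V$ a homocyclic abelian $p$-group and $H$ an abelian $p'$-group, such that for every field $k$ of characteristic $p$ the algebra $H_*(\Omega BG^\wedge_p;k)$ is not finitely generated. For $k$ algebraically closed it contains a free algebra on two generators.

(Homocyclic means a direct sum of copies of one $\mathbb Z/q$.) Theorem 1 alone disproves the conjecture. The growth dichotomy in the second sentence of the conjecture is not settled in general by what follows.

The simplest groups cause no trouble. If $p\nmid|G|$, then $BG$ has the mod $p$ homology of a point, $BG^\wedge_p$ is contractible, and the algebra is $k$. If $G$ is a $p$-group, then $BG$ is already $p$-complete, $\Omega BG\simeq G$, and the algebra is the finite-dimensional algebra $kG$ in degree $0$. The first interesting groups are $V\rtimes H$ with $V$ a $p$-group and $H$ of order prime to $p$; we compute $A_4=\mathbb F_4\rtimes\mu_3$ at $p=2$ in Sections 6 and 10, and there the conjecture holds.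

**Reduction to algebraically closed fields.** If $k\subset K$, then $H_*(-;K)=H_*(-;k)\otimes_kK$ as algebras, so finite generation over $k$ implies finite generation over $K$. It therefore suffices to show non-finite generation over algebraically closed fields. From now on $K$ is algebraically closed of characteristic $p$.

## 2. Loop homology as the dual of a bar construction

This section recalls the translation from topology to algebra.

**Bar construction.** Let $C$ be an augmented dga over $K$ (differential of degree $+1$) with augmentation ideal $C_+$. The reduced bar construction $\operatorname{Bar}(C)$ is the tensor coalgebra on the shift of $C_+$: it is spanned by words $[x_1|\dots|x_l]$, $x_i\in C_+$, of degree $\sum(|x_i|-1)$, with deconcatenation as coproduct. Its differential is the sum of the internal differential and of the terms that multiply two neighbors. Let $\mathsf E(C)$ be the graded dual of the coalgebra $H(\operatorname{Bar}(C))$; it is a graded algebra, contravariant in $C$.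

**Invariance.** A quasi-isomorphism $C\to C'$ of augmented dgas induces a quasi-isomorphism of bar constructions. Indeed, words of length $\le l$ span a subcomplex $F_l$, with $F_l/F_{l-1}$ the $l$-th tensor power of the shift of $C_+$ with its internal differential. Over a field, Künneth shows that $C\to C'$ induces a quasi-isomorphism on each $F_l/F_{l-1}$, hence on each $F_l$ by the five lemma, hence on the union. So $\mathsf E$ is invariant under quasi-isomorphism. Whenever we use $\mathsf E(C)$, $H(C_+)$ is of finite type and lives in degrees $\ge2$. Then $H(F_l/F_{l-1})=H(C_+)^{\otimes l}$, shifted, is of finite type in degrees $\ge l$, so $H(\operatorname{Bar}(C))$ is of finite type.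

**$A_\infty$-algebras.** An $A_\infty$-algebra (without unit) is a graded space $M$ with operations $m_N:M^{\otimes N}\to M$ of degree $2-N$, $N\ge1$, such that the coderivation of the tensor coalgebra $\operatorname{Bar}(M)$ on the shift of $M$ determined by all the $m_N$ has square zero. An $A_\infty$-morphism $M\to M'$ is a map of dg coalgebras $\operatorname{Bar}(M)\to\operatorname{Bar}(M')$; it has a linear part $M\to M'$ and is a quasi-isomorphism if this linear part is one. A *strict* morphism is a linear map commuting with all $m_N$. A non-unital dga is the case $m_N=0$ for $N\ge3$. A small example with a higher operation: let $M$ have basis $x,y$ of degrees $1,2$, fix $q\ge3$, put $m_q(x,\dots,x)=y$, and let every other operation on basis elements be $0$. The degree is right ($q+2-q=2$). The square of the odd coderivation is again a coderivation, so it is determined by its component in words of length $1$; this is zero because no operation accepts $y$ as an input.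

We use $A_\infty$-algebras $M$ graded by $\mathbb N^m\setminus0$, finite-dimensional in each multidegree, with operations preserving multidegree; $M$ plays the role of an augmentation ideal, and $\mathsf E(M)$ is the dual of $H(\operatorname{Bar}(M))$. The same length filtration shows that $A_\infty$-quasi-isomorphisms induce isomorphisms on $\mathsf E$, and a strict morphism $M\to M'$ induces an algebra map $\mathsf E(M')\to\mathsf E(M)$. For multigraded objects the graded dual is taken in each degree and multidegree. In our cases each total degree involves only finitely many multidegrees (checked in Section 9, Step 4), so this agrees with the degreewise dual.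

**Loop spaces (Adams, Eilenberg–Moore).** If $X$ is simply connected with $H_*(X;K)$ of finite type, then $H_*(\Omega X;K)\cong\mathsf E(C^*(X;K))$ as algebras, up to passing to the opposite algebra (which changes neither finite generation nor the existence of a free subalgebra on two generators). To see this, replace $X$ by the simplicial set $Y$ of singular simplices whose $1$-skeleton is at the base point. Adams' theorem says that the cobar construction on the normalized chain coalgebra of $Y$ is connected by quasi-isomorphisms of dg algebras to $C_*(\Omega X;K)$, up to opposite. Evaluating $[f_1|\dots|f_l]$ on $\langle c_1|\dots|c_l\rangle$ maps $\operatorname{Bar}(C^*(Y))$ to the dual of the cobar construction, compatibly with deconcatenation and concatenation. Since $C_*(Y)_+$ lives in degrees $\ge2$, the length filtration is finite in each degree. On its quotients the map is $(C^*(Y)_+)^{\otimes l}\to((C_*(Y)_+)^{\otimes l})^*$, a quasi-isomorphism because $H_*(Y)$ is of finite type. So the map is a quasi-isomorphism; dualize.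

**Monomial algebras.** Let $Q$ be a commutative algebra, multigraded by $\mathbb N^m$, with a basis of *monomials* containing $1$, at most one per multidegree, with $1$ the only one in multidegree $0$, such that a product of monomials is a monomial or $0$. Assume that its internal degrees are even, or that $\operatorname{char}K=2$. Then $\mathsf E(Q)=H(\Omega(Q),d)$, where $\Omega(Q)$ is the free algebra on letters $b^\vee$ ($b\ne1$ a monomial) and $d$ is the derivation, with signs $(-1)^{\text{length}}$, given by
$$d(b^\vee)=\sum_{rr'=b}r^\vee r'^\vee\qquad(\text{ordered pairs of monomials }r,r'\ne1).\tag{2.1}$$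
(A global sign is absorbed by $b^\vee\mapsto-b^\vee$.) Write $\mathsf E_Q=\mathsf E(Q)$. It is graded by word length $l$ and multidegree $\beta$, and $\mathsf E_Q^{l,\beta}$ is dual to $\mathrm{Tor}^Q_l(K,K)_\beta$, naturally in $Q$; these spaces are finite-dimensional, since only finitely many words have a given multidegree. If $Q''$ is the quotient of $Q$ by an ideal spanned by monomials, then a factorization of a monomial outside the ideal has both factors outside the ideal. So $\Omega(Q'')\subset\Omega(Q)$ is a sub-dga, and this inclusion induces $\mathsf E_{Q''}\to\mathsf E_Q$.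

**Example.** Let $Q=K[u]/(u^3)$, and write $U=u^\vee$, $S=(u^2)^\vee$. Then $dU=0$ and $dS=U^2$, so $U^2=0$ in $\mathsf E_Q$. Also $d(US+SU)=-U\cdot U^2+U^2\cdot U=0$, and $W=[US+SU]\ne0$, because no letter has multidegree $3$ (as $u^3=0$). This is the familiar $\mathrm{Ext}_{K[u]/(u^3)}(K,K)=\Lambda(U)\otimes K[W]$, one-dimensional in each length.

## 3. Relations in a twisted tensor product of two free algebras

Dual letters of $A''$ with no $e$ lead to the following ring. For $N\ge2$ let $T$ be the free algebra on $a_1,\dots,a_N,c_1,\dots,c_N$ and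
$$\mathbf B=T/I,\qquad I=(a_ic_j+c_ja_i:\ 1\le i,j\le N).$$
The rewriting rule $c_ja_i\mapsto-a_ic_j$ terminates and has no overlaps, so $\mathbf B$ has as basis the words $a'c'$ with $a'$ a word in the $a$'s and $c'$ a word in the $c$'s. Moreover $c_la'c'=\pm a'c_lc'$. We grade $\mathbf B$ by word length; $\mathbf B_+$ is the part of positive length.

**Lemma 3.1.** If $\sum_ja_j\mathcal A_j+\sum_lc_l\mathcal C_l=0$ in $\mathbf B$, then there are unique $X_{jl}\in\mathbf B$ with
$$\mathcal A_j=\sum_lc_lX_{jl},\qquad\mathcal C_l=\sum_ja_jX_{jl}.$$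
Conversely, these formulas always give solutions.

*Proof.* By the word basis, the sum $\sum_ja_j\mathbf B$ is direct, each $a_j\mathbf B$ is free on $a_j$, and the sum is spanned by the words with nonempty $a$-part. Since $c_la'c'=\pm a'c_lc'$, likewise $\sum_lc_l\mathbf B$ is direct and free, spanned by the words with nonempty $c$-part. The intersection is spanned by the words with both parts nonempty; since $a_jc_la'c'=\pm a_ja'c_lc'$, it is the free module $\bigoplus_{j,l}a_jc_l\mathbf B$. The element $\sum_ja_j\mathcal A_j=-\sum_lc_l\mathcal C_l$ lies in it, so it equals $\sum a_jc_lX_{jl}=-\sum c_la_jX_{jl}$ with unique $X_{jl}$. Comparing coefficients of $a_j$, and then of $c_l$, gives the formulas. The converse is $a_jc_l+c_la_j=0$. $\square$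

**A right ideal with infinitely many independent relations.** Take $N=2$ and the right ideal generated by $a_1+c_1,\ a_2,\ c_2$. Its relations are the triples with
$$(a_1+c_1)P+a_2Q+c_2R=0 .$$
Lemma 3.1 with $\mathcal A=(P,Q)$, $\mathcal C=(P,R)$ turns them into $X\in\mathbf B^4$ with $\mathcal A_1=\mathcal C_1$, which is the case $\tau=1$ of
$$c_1X_{11}+c_2X_{12}=\tau(a_1X_{11}+a_2X_{21}).\tag{3.1}$$
This condition has again the shape of Lemma 3.1. So it holds iff there is a (unique) $Y$ with $X_{1l}=\sum_ja_jY_{jl}$ and $-\tau X_{j1}=\sum_lc_lY_{jl}$. The entry $X_{22}$ is free, and $X_{11}$ is prescribed twice. The two prescriptions agree iff $c_1Y_{11}+c_2Y_{12}=-\tau(a_1Y_{11}+a_2Y_{21})$, which is (3.1) for $Y$ with the opposite sign. The process never stops, and each round contributes one new generator, one degree higher. By hand: $X_{22}=1$ gives the relation $a_2c_2+c_2a_2=0$. In the next round $Y_{22}=1$ gives $X_{12}=a_2$, $X_{21}=-c_2$, hence $P=c_2a_2$, $Q=-c_1c_2$, $R=a_1a_2$, and indeed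
$$(a_1+c_1)c_2a_2-a_2c_1c_2+c_2a_1a_2=0,$$
since $c_2a_1a_2=-a_1c_2a_2$ and $c_1c_2a_2=a_2c_1c_2$.

**Why one $e$ is not enough.** This example would come from an algebra with a single letter $e$ and $a_1e=c_1e$: the dual letter of $a_1e$ would have differential containing $e(a_1+c_1)$. But the algebras that we can get from groups are made of rings spanned by monomials of a polynomial ring. There $a_1e=c_1e$ forces $a_1=c_1$, and the example collapses. The way past this is a cycle of several $e$'s with $e_{i+1}=e_i+a_i-c_i$ (written additively), which closes up provided $\sum a_i=\sum c_i$. This does not force any two letters to be equal, and it is the pattern (1.1).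

**Proposition 3.2.** Let $N=3$. Let $\mathbf M_0$ be the free right $\mathbf B$-module on $e_1,e_2,e_3$ (height $1$), and $\mathbf M'_1$ the free right $\mathbf B$-module on $\pi_i$, $\xi_{ij}$ $(j\ne i)$, $\upsilon_{il}$ $(l\ne i)$ (height $2$; the letters of $\mathbf B$ have height $1$). Let $\partial:\mathbf M_1'\to\mathbf M_0$ be the module map
$$\partial\pi_i=e_ia_i+e_{i+1}c_i,\qquad\partial\xi_{ij}=e_ia_j,\qquad\partial\upsilon_{il}=e_{i+1}c_l ,$$
and $Z'=\ker\partial$. Then $(Z'/Z'\mathbf B_+)_h$ has dimension $12$ for every integer $h\ge3$.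

*Proof.* **Step 1: write the kernel as a system of equations.** Let $z=\sum\pi_iP_i+\sum\xi_{ij}Q_{ij}+\sum\upsilon_{il}R_{il}$. Put $\mathcal A^i_i=P_i$ and $\mathcal A^i_j=Q_{ij}$ for $j\ne i$; put $\mathcal C^i_{i-1}=P_{i-1}$ and $\mathcal C^i_l=R_{i-1,l}$ for $l\ne i-1$. The $e_i$-component of $\partial z=0$ is
$$\sum_ja_j\mathcal A^i_j+\sum_lc_l\mathcal C^i_l=0\qquad(i\in\mathbb Z/3).$$
The only constraint linking the $\mathcal A$'s and $\mathcal C$'s is that $P_i$ occurs twice: $\mathcal A^i_i=\mathcal C^{i+1}_i$. By Lemma 3.1, $Z'$ is isomorphic to the right module of families $X=(X^i_{jl})\in\mathbf B^{27}$ with $\sum_lc_lX^i_{il}=\sum_ja_jX^{i+1}_{j,i}$ for all $i$.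

**Step 2: peel off twelve free entries.** For $r\ge0$ let $\tau_r=(-1)^r$ and let $\mathcal F_r$ be the module of families $X\in\mathbf B^{27}$ with
$$\sum_lc_lX^i_{i+r,l}=\tau_r\sum_ja_jX^{i+1}_{j,i}\qquad(i\in\mathbb Z/3).\tag{3.2}$$
So $Z'\cong\mathcal F_0$. By Lemma 3.1 with $\mathcal C_l=X^i_{i+r,l}$ and $\mathcal A_j=-\tau_rX^{i+1}_{j,i}$, condition (3.2) holds iff there are unique $Y^i_{jl}$ with
$$X^i_{i+r,l}=\sum_ja_jY^i_{jl},\qquad-\tau_rX^{i+1}_{j,i}=\sum_lc_lY^i_{jl}.$$
For fixed $i$, the first formula determines the entries $X^i_{jl}$ with $j=i+r$, and the second (with $i-1$ for $i$) those with $l=i-1$. The entries with $j\ne i+r$ and $l\ne i-1$ are free: $4$ for each $i$, so $12$ in all. The only compatibility condition comes from $X^i_{i+r,i-1}$, which is prescribed twice; since $\tau_r^2=1$ it reads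
$$\sum_lc_lY^{i-1}_{i+r,l}=-\tau_r\sum_ja_jY^i_{j,i-1}.$$
Replacing $i$ by $i+1$ gives $\sum_lc_lY^i_{i+r+1,l}=\tau_{r+1}\sum_ja_jY^{i+1}_{j,i}$, which is (3.2) for $Y$ with $r+1$ in place of $r$. Since $Y$ has word length one less than $X$,
$$\mathcal F_r\cong\mathbf B^{12}\oplus\mathcal F_{r+1}(-1)$$
as graded right modules.

**Step 3: count.** Iterating, $\mathcal F_0\cong\bigoplus_{r=0}^M\mathbf B(-r)^{12}\oplus\mathcal F_{M+1}(-M-1)$ for every $M$, and the last summand lives in degrees $\ge M+1$. So $\mathcal F_0/\mathcal F_0\mathbf B_+$ has dimension $12$ in every degree $r\ge0$. An element of $Z'$ of height $h$ has coefficients $P,Q,R$ of length $h-2$, hence corresponds to $X$ of degree $h-3$. $\square$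

## 4. A lattice in $\mathbb Z^{25}$

We now look for a ring of monomials that contains the nine letters. Let
$$D=\big(\mathbb Z^3\oplus\mathbb Z^3\big)/\langle(1,1,1;-1,-1,-1)\rangle\oplus\mathbb Z,$$
with elements $[\alpha;\gamma;d]$. Write $\epsilon_i$ for standard unit vectors and put $a_i=[\epsilon_i;0;0]$, $c_j=[0;\epsilon_j;0]$, $e_1=[0;0;1]$, $e_2=e_1+a_1-c_1$, $e_3=e_2+a_2-c_2$. In $D$ we have $\sum a_i=\sum c_i$, so
$$e_{i+1}=e_i+a_i-c_i\qquad(i\in\mathbb Z/3).\tag{4.1}$$

Put $g_{ij}=1$ if $i>j$ and $g_{ij}=0$ otherwise, and fix positive integers $n,t$. For $y=[\alpha;\gamma;d]$ let $f_{ij}(y)=\alpha_i+\gamma_j+d\,g_{ij}$. Define $\varphi:D\to\mathbb Z^{25}$ by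

- $18$ *small* coordinates $\varphi_{ij\mu}=\mu f_{ij}$, $\mu=1,2$;
- the coordinate $\varphi_v=d$;
- $6$ *big* coordinates
$$\varphi_{z_k}=t\big(6(\Sigma\alpha-\alpha_k)+4\Sigma\gamma+d\zeta_k\big),\quad(\zeta_1,\zeta_2,\zeta_3)=(4,2,0),$$
$$\varphi_{w_k}=t\big(4\Sigma\alpha+6(\Sigma\gamma-\gamma_k)+d\omega_k\big),\quad(\omega_1,\omega_2,\omega_3)=(0,2,4).$$

Replacing $(\alpha,\gamma)$ by $(\alpha+1,\gamma-1)$ changes the big coordinates by $\pm t(12-12)=0$ and the $f_{ij}$ not at all, so $\varphi$ is well defined. The small coordinates make positivity single out exactly our nine letters (Lemma 4.2); the doubling $\mu=2$ is used in Section 11. The coordinate $v$ counts $e$'s. The big coordinates will make $a_ia_j$ and $c_ic_j$ vanish. In units of $t$ the big coordinates of the letters are: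

- $z_k(a_i)=6(1-\delta_{ik})$, $z_k(c_j)=4$, $w_k(a_i)=4$, $w_k(c_j)=6(1-\delta_{jk})$;
- $(z_1,z_2,z_3)=(4,2,0),(0,4,2),(2,0,4)$ on $e_1,e_2,e_3$;
- $(w_1,w_2,w_3)=(0,2,4),(4,0,2),(2,4,0)$ on $e_1,e_2,e_3$.

The values on $e_2,e_3$ follow from (4.1); for example $z(e_2)=(4,2,0)+(0,6,6)-(4,4,4)=(0,4,2)$.

Let $\mathcal L=\varphi(D)+n\mathbb Z^{25}$.

**Injectivity mod $n$.** If all $f_{ij}\equiv0$ and $d\equiv0$ mod $n$, then $\alpha_i+\gamma_j\equiv0$ for all $i,j$, so $\alpha_i\equiv c$, $\gamma_j\equiv-c$ for a constant $c$, and $[\alpha;\gamma;d]\in nD$. So the small and $v$ coordinates embed $D/nD$ in $(\mathbb Z/n)^{19}$. The same argument over $\mathbb Z$ shows that they embed $D$. Also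
$$f_{11}+f_{22}-f_{12}-f_{21}=-d.\tag{4.2}$$

**No unit vectors (4.3).** If $n\ge3$, no unit vector lies in $\mathcal L$, and for a big coordinate $z$ we have $j\epsilon_z\in\mathcal L$ only if $n\mid j$. Suppose the vector is $\equiv\varphi(y)$ mod $n$.

- For $j\epsilon_z$ with $z$ big: the small and $v$ coordinates of $\varphi(y)$ are $\equiv0$, so $y\in nD$, all coordinates are $\equiv0$, and $n\mid j$.
- For $\epsilon_v$: all $f_{ij}\equiv0$ forces $d\equiv0$ by (4.2), but $d\equiv1$.
- For $\epsilon_{ij1}$: $f_{ij}\equiv1$, but the coordinate $(ij,2)$ gives $2f_{ij}\equiv0$, impossible for $n\ge3$.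
- For $\epsilon_{ij2}$: $f_{ij}\equiv0$, but $2f_{ij}\equiv1$.

The next lemma lifts a congruence mod $n$ to an equality, when the entries are small compared with $n$.

**Lemma 4.1.** Let $\lambda\in\mathcal L\cap\mathbb N^{25}$ with $\sum_{ij\mu}\lambda_{ij\mu}\le S$, $\lambda_v\le d_0$, and $n>2S+2d_0$. Then there is a unique $y\in D$ with $\varphi(y)=\lambda$ on small and $v$ coordinates, and $\varphi_z(y)\equiv\lambda_z$ mod $n$ on the big ones.

*Proof.* Let $\lambda\equiv\varphi(y')$ mod $n$ and put $d=\lambda_v$. Then
$$\lambda_{ij1}+\lambda_{kl1}-\lambda_{il1}-\lambda_{kj1}\equiv d(g_{ij}+g_{kl}-g_{il}-g_{kj})\pmod n.$$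
The left side is at most $S$ in absolute value, the right side at most $2d_0$, and $S+2d_0<n$, so they are equal. Thus all $2\times2$ mixed differences of $\lambda_{ij1}-dg_{ij}$ vanish, and $\lambda_{ij1}-dg_{ij}=\alpha_i+\gamma_j$ for integers $\alpha_i,\gamma_j$. Also $\lambda_{ij2}\equiv2\lambda_{ij1}$ and $|\lambda_{ij2}-2\lambda_{ij1}|\le2S<n$, so $\lambda_{ij2}=2\lambda_{ij1}$. Hence $y=[\alpha;\gamma;d]$ has $\varphi(y)=\lambda$ on small and $v$ coordinates. By injectivity mod $n$, $y\equiv y'$ mod $nD$, so $\varphi_z(y)\equiv\varphi_z(y')\equiv\lambda_z$ for big $z$. Uniqueness is injectivity on $D$. $\square$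

For $y\in D$ define its height (using $\sum g_{ij}=3$) by
$$h(y)=\tfrac19\sum_{ij\mu}\varphi_{ij\mu}(y)=\tfrac13\sum_{ij}f_{ij}=\Sigma\alpha+\Sigma\gamma+d\in\mathbb Z.$$

**Lemma 4.2.** Let $y=[\alpha;\gamma;d]$ with all $f_{ij}(y)\ge0$. If $d=0$: $h(y)\ge0$; $h(y)=0$ iff $y=0$; $h(y)=1$ iff $y$ is some $a_i$ or $c_j$. If $d=1$: $h(y)\ge1$, and $h(y)=1$ iff $y\in\{e_1,e_2,e_3\}$.

*Proof.* Let $d=0$. Normalize $\min\alpha_i=0$; then $f_{ij}\ge0$ for an $i$ with $\alpha_i=0$ gives $\gamma_j\ge0$ for all $j$. So $h=\Sigma\alpha+\Sigma\gamma$ is a sum of nonnegative integers, and the claims follow. Let $d=1$. Since $g_{ii}=0$, $f_{ii}=\alpha_i+\gamma_i\ge0$, so $h=1+\sum(\alpha_i+\gamma_i)\ge1$. If $h=1$, then $\gamma=-\alpha$ and $f_{ij}=\alpha_i-\alpha_j+g_{ij}\ge0$ says $\alpha_i\ge\alpha_j$ for $i<j$ and $\alpha_j\le\alpha_i+1$ for $i>j$. Normalizing $\alpha_3=0$ gives $\alpha\in\{(0,0,0),(1,0,0),(1,1,0)\}$, that is, $y=e_1,e_2,e_3$; conversely these satisfy the inequalities and have $h=1$. $\square$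

## 5. The rings $R\to A\to A''$

From now on assume
$$n>38,\qquad10t<n\le12t.\tag{5.1}$$

Let $R$ be the span of the monomials $y^\beta$, $\beta\in\mathcal L\cap\mathbb N^{25}$, in $K[y_1,\dots,y_{25}]$. It is graded by $v$-degree $\beta_v$ and by height $\frac19\sum_{ij\mu}\beta_{ij\mu}$. This is the kind of ring that a group can produce: it will be a ring of invariants.

In $R$ itself no product of monomials vanishes. A nonzero product $a_ia_j$ would have a dual letter with $a_ia_j+a_ja_i$ in its differential, the $a$'s would anticommute, and the free algebras inside $\mathbf B$ would be lost. So we pass to a quotient in which overflow in a big coordinate is zero. For the six big coordinates $z$ let $\theta_z=y_z^n$, which is in $R$ since $n\mathbb Z^{25}\subset\mathcal L$. For the same reason $R$ is free over $K[\theta_z]$, on the monomials with all big exponents $<n$, so the $\theta_z$ form a regular sequence. Let $A=R/(\theta_z)$. It has as basis the monomials of $R$ with all big exponents $<n$, and a product is zero in $A$ iff some big exponent of the product is $\ge n$. Let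 $A^{(0)}$ and $\mathcal N=A^{(1)}$ be the parts of $v$-degree $0$ and $1$, and $\mathcal N_h$ the part of $\mathcal N$ of height $h$.

**Low heights.** A monomial of $A$ of $v$-degree $\le1$ and height $\le2$ satisfies Lemma 4.1 with $S=18$, $d_0=1$, because $n>38$. So it belongs to a unique $y\in D$, with all $f_{ij}(y)\ge0$ and integral height $h(y)$. It is determined by $y$, since its big exponents lie in $[0,n)$ and are known mod $n$. Lemma 4.2 gives:

- in $A^{(0)}$: height $0$ is $K\cdot1$; height $1$ has basis $a_1,a_2,a_3,c_1,c_2,c_3$; no other heights $<2$ occur;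
- in $\mathcal N$: heights are $\ge1$; height $1$ has basis $e_1,e_2,e_3$; no other heights $<2$ occur.

Here a letter $u$ stands for the monomial $y^{\varphi(u)}$. Its big exponents lie in $\{0,2t,4t,6t\}$, so they are $<n$. (Heights $>2$ may be fractional; this will not matter.)

**Products of letters.** All sums of big coordinates of two letters are multiples of $2t$ and at most $12t$. By (5.1), a product of two letters is $0$ in $A$ iff some sum equals $12t$. From the table:

- $a_ia_j=0$ and $c_ic_j=0$ for all $i,j$, including $i=j$: take $z_k$, respectively $w_k$, with $k\ne i,j$. Such a $k$ exists because there are three indices.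
- All $a_ic_j$, $a_ie_k$, $c_je_k$ are nonzero: the sums are at most $6t+4t=10t$.

**Coincidences.** Equality among nonzero products is equality in $D$. The $a_ic_j=[\epsilon_i;\epsilon_j;0]$ are distinct. Suppose $xe_k=x'e_l$ with $x,x'\in\{a_i,c_j\}$ and $(x,k)\ne(x',l)$. If $k=l$ then $x=x'$ in $D$, and since the six elements $a_i,c_j$ are distinct this is excluded. Otherwise, exchanging the sides if necessary, $l=k+1$, and $x-x'=e_{k+1}-e_k=a_k-c_k$. Compare modulo $(1,1,1;-1,-1,-1)$:

- $a_i-c_j=a_k-c_k$: then $\epsilon_i-\epsilon_k\in\mathbb Z(1,1,1)$, so $i=k$, and then $j=k$.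
- $c_j-a_i=a_k-c_k$ would need $\epsilon_i+\epsilon_k\in\mathbb Z(1,1,1)$, impossible.
- $a_i-a_j=a_k-c_k$ and $c_i-c_j=a_k-c_k$ would need $\epsilon_k\in\mathbb Z(1,1,1)$, impossible.

So the only coincidences are $a_ie_i=c_ie_{i+1}$, and the $a_ie_k,c_je_k$ give $15$ distinct elements.

**The quotient $A''$.** Let $\mathcal S=\{1\}\cup\{a_i,c_j,e_k\}\cup\{a_ic_j\}\cup\{a_ie_k,c_je_k\}$. Heights and $v$-degrees add. An element of $\mathcal S$ has height $\le2$ and $v$-degree $\le1$, and its non-unit factors in $A$ have $v$-degree $\le1$, hence height $\ge1$. So in a factorization into two non-unit factors both have height $1$ and are letters. Hence every factorization in $A$ of an element of $\mathcal S$ has its factors in $\mathcal S$, and the monomials outside $\mathcal S$ span an ideal. The quotient of $A$ by it has basis $\mathcal S$ and is the algebra $A''$ of Section 1. We have monomial algebras $R\to A\to A''$ and algebra maps $\mathsf E_{A''}\to\mathsf E_A\to\mathsf E_R$.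

## 6. The price of killing $\theta_z$: $\mathsf E_R$ over $\mathsf E_A$

In Sections 6–8 we assume, as in the definition of $\mathsf E_R$, that $\operatorname{char}K=2$ or that the $y_i$ have even degree.

**Lemma 6.1.** $\mathsf E_A\to\mathsf E_R$ is injective, and there are homogeneous $u_I\in\mathsf E_R$ of height $0$ and $v$-degree $0$, with $u_\emptyset=1$, such that $\mathsf E_R=\bigoplus_I\mathsf E_Au_I$ with each $\mathsf E_Au_I$ free of rank one over $\mathsf E_A$.

*Proof.* Kill the $\theta_z$ one at a time. Let $Q$ be one of the intermediate rings, $\theta$ the next $\theta_z$, $Q'=Q/\theta$, and let $\mathfrak m=Q_+$, $\mathfrak m'=Q'_+$ be the spans of the monomials $\ne1$.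

**Step 1: $\theta$ is regular and not in $\mathfrak m^2$.** Multiplication by $\theta$ maps the monomials of $Q$ injectively to monomials, so $\theta$ is regular on $Q$, hence on $\mathfrak m$. If $\theta=y_z^n$ were a product of two monomials $\ne1$, these would be $y_z^j,y_z^{n-j}$ with $0<j<n$ and $j\epsilon_z\in\mathcal L$, against (4.3). As $\mathfrak m^2$ is spanned by monomials, $\theta\notin\mathfrak m^2$.

**Step 2: split $\mathfrak m/\theta\mathfrak m$.** Let $J$ be the span of the monomials of $\mathfrak m$ other than $\theta$. Then $J\supset\mathfrak m^2$, so $J$ is an ideal and $\theta\mathfrak m\subset J$. As $Q'$-modules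
$$\mathfrak m/\theta\mathfrak m=K\bar\theta\oplus J/\theta\mathfrak m,$$
with $\mathfrak m$ acting as zero on $K\bar\theta$. Since $\theta Q=K\theta\oplus\theta\mathfrak m$, the natural map $\mathfrak m/\theta\mathfrak m\to\mathfrak m/\theta Q=\mathfrak m'$ kills $K\bar\theta$ and restricts to an isomorphism $J/\theta\mathfrak m\cong\mathfrak m'$.

**Step 3: compare Tor.** For $l\ge0$ the exact sequence $0\to\mathfrak m\to Q\to K\to0$ gives $\mathrm{Tor}^Q_{l+1}(K,K)\cong\mathrm{Tor}^Q_l(\mathfrak m,K)$; for $l=0$ because $\mathfrak m\otimes_QK\to Q\otimes_QK$ is zero. The same holds for $Q'$. The map of exact sequences gives a commutative square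
$$\begin{array}{ccc}\mathrm{Tor}^Q_{l+1}(K,K)&\cong&\mathrm{Tor}^Q_l(\mathfrak m,K)\\ \downarrow&&\downarrow\\ \mathrm{Tor}^{Q'}_{l+1}(K,K)&\cong&\mathrm{Tor}^{Q'}_l(\mathfrak m',K).\end{array}$$
The right-hand map factors as
$$\mathrm{Tor}^Q_l(\mathfrak m,K)\to\mathrm{Tor}^{Q'}_l(\mathfrak m/\theta\mathfrak m,K)\to\mathrm{Tor}^{Q'}_l(\mathfrak m',K).$$
The first map is an isomorphism: since $\theta$ is regular on $Q$ and on $\mathfrak m$, a free resolution of $\mathfrak m$ over $Q$ reduced modulo $\theta$ is a free resolution of $\mathfrak m/\theta\mathfrak m$ over $Q'$, with the same tensor product with $K$. The second, by Step 2, is the projection of $\mathrm{Tor}^{Q'}_l(K\bar\theta,K)\oplus\mathrm{Tor}^{Q'}_l(J/\theta\mathfrak m,K)$ onto its second summand. So $\mathrm{Tor}^Q(K,K)\to\mathrm{Tor}^{Q'}(K,K)$ is surjective, with kernel in length $l+1$ a copy of $\mathrm{Tor}^{Q'}_l(K,K)$ shifted by $\deg\theta$. Dually, $\mathsf E_{Q'}\to\mathsf E_Q$ is injective and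
$$\dim\mathsf E_Q^{l,\beta}=\dim\mathsf E_{Q'}^{l,\beta}+\dim\mathsf E_{Q'}^{l-1,\beta-\deg\theta}\qquad(l\ge0).\tag{6.1}$$

**Step 4: find the complement.** Let $\iota$ be the odd derivation of $\Omega(Q)$ of length $-1$ with $\iota(b^\vee)=\delta_{b,\theta}$. Then $\iota d+d\iota$ is a derivation, and on $b^\vee$ it gives
$$\sum_{\theta r'=b}r'^\vee-\sum_{r\theta=b}r^\vee=0,$$
because $Q$ is commutative. So $\iota d+d\iota=0$ and $\iota$ acts on $\mathsf E_Q$. It kills the image of $\mathsf E_{Q'}$, because words of $\Omega(Q')$ do not contain $\theta^\vee$. Since $\theta\notin\mathfrak m^2$, $\theta^\vee$ is a cycle; let $u$ be its class, so $\iota(u)=1$. If $f+gu=0$ with $f,g\in\mathsf E_{Q'}$ (homogeneous in length), applying $\iota$ gives $\pm g=0$, and then $f=0$. So $\mathsf E_{Q'}\oplus\mathsf E_{Q'}u\subset\mathsf E_Q$, with $\mathsf E_{Q'}u$ free of rank one. By (6.1) this is an equality.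

**Step 5: iterate.** After six steps $\mathsf E_R=\bigoplus_I\mathsf E_Au_I$, with $u_I$ a product of classes $u$. Each $u$ has the multidegree of some $\theta_z$, hence height $0$ and $v$-degree $0$. $\square$

**Example.** The proof used only that $n\epsilon_z\in\mathcal L$ and that $j\epsilon_z\in\mathcal L$ implies $n\mid j$. Take $\operatorname{char}K=2$ and the lattice $\{\lambda\in\mathbb Z^2:\lambda_1+2\lambda_2\equiv0\bmod3\}$. The monomials $x^\lambda$ with $\lambda$ in it and $\lambda\in\mathbb N^2$ span a ring $R_0$; kill $\theta_1=x_1^3$, $\theta_2=x_2^3$. The monomials with both exponents $<3$ are $1,u,u^2$ with $u=x_1x_2$, and $u^3=\theta_1\theta_2=0$ in the quotient $K[u]/(u^3)$. So, with the notation of the example in Section 2,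
$$\mathsf E_{R_0}=\bigoplus_{I\subset\{1,2\}}\big(\Lambda(U)\otimes K[W]\big)u_I .$$
It is generated by $U,W,u_1,u_2$. If $|x_i|=1$, the total degrees are $|U|=1$, $|W|=6-2=4$, $|u_i|=2$. The dimensions are the coefficients of $(1+s)(1+s^2)^2/(1-s^4)$, and all are at most $2$.

## 7. From relations over $\mathbf B$ to indecomposable classes

The subscript $_{>0}$ denotes the part of positive height, and a product of two subspaces means the span of the products.

**Proposition 7.1.** For every integer $h\ge4$ there is $\eta_h\in\mathsf E_{A''}$ of $v$-degree $1$ and height $h$ whose image in $\mathsf E_A$ is not in $(\mathsf E_A)_{>0}\cdot(\mathsf E_A)_{>0}$.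

*Proof.* **Step 1: a grading in which low pieces can be seen completely.** Let $F=\Omega(A^{(0)})$, the $v$-degree $0$ part of $\Omega(A)$. The $v$-degree $1$ part is $\mathcal P=F\otimes\mathcal N^\vee\otimes F$. Grade both by the *strand* $s=\text{height}-\text{length}$; since $d$ keeps the height and raises the length by $1$, it lowers $s$ by $1$. A single letter $b^\vee$ of $v$-degree $\le1$ contributes $h(b)-1$, which lies in $\{0\}\cup[1,\infty)$ by Section 5. So strands of $F$ and $\mathcal P$ lie in $\{0\}\cup[1,\infty)$.

Write $a_i,c_j,e_k$ also for the dual letters. They have $d=0$, since elements of height $1$ and $v$-degree $\le1$ are not products. So $F_0=T$, the free algebra on the six letters $a_i,c_j$ (Section 3 with $N=3$). The space $F_1$ is spanned by the words with exactly one letter $b^\vee$ of height $2$ and all others of height $1$. A factorization of such a $b$ has both factors of height $1$, and $a_ia_j=c_ic_j=0$ in $A$. So $d(b^\vee)=a_ic_j+c_ja_i$ if $b=a_ic_j$, and $d(b^\vee)=0$ otherwise. Hence $d(F_1)=I$, the ideal with $\mathbf B=T/I$. Therefore the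 map $F\to\mathbf B$ which is the quotient map on $T=F_0$ and kills $F_s$ for $s>0$ is a dga map, with zero differential on $\mathbf B$.

**Step 2: the two small complexes.** Let $\mathbf L=\mathbf B\otimes_F\mathcal P\otimes_F\mathbf B=\mathbf B\otimes\mathcal N^\vee\otimes\mathbf B$. Its strand $s$ part is $\mathbf L_s=\mathbf B\otimes\mathcal N_{s+1}^\vee\otimes\mathbf B$, and since only the height $1$ letters survive in $\mathbf B$,
$$d(\nu^\vee)=\sum_{r\nu'=\nu}(r\,\nu'^\vee+\nu'^\vee r),\qquad r\in\{a_i,c_j\},\ \nu'\in\mathcal N\text{ monomials}.$$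
Let $\mathbf M=K\otimes_{\mathbf B}\mathbf L=\mathcal N^\vee\otimes\mathbf B$ be the quotient of $\mathbf L$ by $\mathbf B_+\mathbf L$, with $\partial(\nu^\vee b)=\sum_{r\nu'=\nu}\nu'^\vee rb$. Let $\Psi:\mathcal P\to\mathbf L$ be the projection.

**Step 3: a chain map $\sigma:\mathbf M\to\mathbf L$ that splits the projection.** It is needed to turn cycles over one copy of $\mathbf B$ into cycles over two. For $m\in\mathbf L$ of length $|m|$ and $x\in\{a_i,c_j\}$ put $m\triangleleft x=mx-(-1)^{|m|}xm$. Then, for $a=a_i$ and $c=c_j$,
$$(m\triangleleft a)\triangleleft c=mac-(-1)^{|m|}amc+(-1)^{|m|}cma-cam,$$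
$$(m\triangleleft c)\triangleleft a=mca-(-1)^{|m|}cma+(-1)^{|m|}amc-acm,$$
and the sum is $m(ac+ca)-(ac+ca)m=0$. So $\triangleleft$ defines a right action of $\mathbf B$ on $\mathbf L$. It commutes with $d$:
$$d(m\triangleleft x)=(dm)x+(-1)^{|m|}x\,dm=(dm)\triangleleft x .$$
Since $|\nu'^\vee|=1$, $\nu'^\vee\triangleleft r=\nu'^\vee r+r\nu'^\vee$, so $d(\nu^\vee)=\sum\nu'^\vee\triangleleft r$. Put $\sigma(\nu^\vee b)=\nu^\vee\triangleleft b$. Then
$$d\sigma(\nu^\vee b)=(d\nu^\vee)\triangleleft b=\sum\nu'^\vee\triangleleft(rb)=\sigma\partial(\nu^\vee b),$$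
so $\sigma$ is a chain map. Modulo $\mathbf B_+\mathbf L$ we have $\nu^\vee\triangleleft b\equiv\nu^\vee b$, so the composite with $\mathbf L\to\mathbf M$ is the identity.

**Step 4: lift cycles of $\mathbf M_1$ to cycles of $\Omega(A'')$.** Let $\kappa\in\mathbf M_1=\mathcal N_2^\vee\otimes\mathbf B$ be a cycle involving only the duals of the $15$ products in $\mathcal N_2\cap\mathcal S$. Lift $\sigma\kappa$ to $\tilde\kappa\in T\otimes\mathcal N_2^\vee\otimes T$ using only these duals. Then $d\tilde\kappa\in T\otimes\mathcal N_1^\vee\otimes T$ maps to $d\sigma\kappa=0$ in $\mathbf L_0=\mathbf B\otimes\mathcal N_1^\vee\otimes\mathbf B$, so it lies in $I\,\mathcal N_1^\vee T+T\mathcal N_1^\vee I$. Now $I$ is the image under $d$ of $\sum T(a_ic_j)^\vee T$, and $d$ vanishes on $T$ and on $\mathcal N_1^\vee$. Hence $d\tilde\kappa=d\kappa'$ for some $\kappa'\in F_1\mathcal N_1^\vee T+T\mathcal N_1^\vee F_1$ involving only duals of elements of $\mathcal S$. As $F_1$ maps to $0$ in $\mathbf B$, $\Psi(\kappa')=0$. So $\eta=\tilde\kappa-\kappa'$ is a cycle in $\Omega(A'')\subset\Omega(A)$,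 of $v$-degree $1$ and strand $1$, with $\Psi(\eta)=\sigma\kappa$.

**Step 5: a decomposable $\eta$ forces a decomposable $\kappa$.** Suppose that the class of $\eta$ in $\mathsf E_A$ lies in $(\mathsf E_A)_{>0}(\mathsf E_A)_{>0}$. Split into components homogeneous for length and multidegree, hence for $v$-degree, height and strand. In each product one factor has $v$-degree $0$ and the other $v$-degree $1$. Their strands lie in $\{0\}\cup[1,\infty)$ and sum to $1$, so they are $(0,1)$ or $(1,0)$. Now apply $\Psi_*:H(\mathcal P)\to H(\mathbf L)$, which is a bimodule map over $H(F)\to\mathbf B$. Under the latter, positive strands go to $0$, and strand $0$ with positive height goes into $\mathbf B_+$. So only the products whose $v$-degree $1$ factor has strand $1$ survive, and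
$$[\sigma\kappa]\in\mathbf B_+H_1(\mathbf L)+H_1(\mathbf L)\mathbf B_+.$$
Projecting to $\mathbf M$, which kills $\mathbf B_+\mathbf L$, we get $[\kappa]\in H_1(\mathbf M)\mathbf B_+$. So it suffices to find, for each integer $h\ge4$, a cycle $\kappa$ as in Step 4 of height $h$ with $[\kappa]\notin H_1(\mathbf M)\mathbf B_+$.

**Step 6: use the relations of Section 3.** Let $\pi_i=(a_ie_i)^\vee=(c_ie_{i+1})^\vee$, $\xi_{ij}=(a_je_i)^\vee$ for $j\ne i$, and $\upsilon_{il}=(c_le_{i+1})^\vee$ for $l\ne i$: these are the duals of the $3+6+6=15$ products. On them $\partial$ is exactly the map of Proposition 3.2, and $\partial=0$ on the duals of the other monomials of $\mathcal N_2$, which are not products of letters. So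
$$Z_1:=\ker(\mathbf M_1\to\mathbf M_0)=Z'\oplus Z'',$$
with $Z'$ as in Proposition 3.2 and $Z''$ free on elements of height $2$. Finally $H_1(\mathbf M)=Z_1/\partial(\mathcal N_3^\vee\otimes\mathbf B)$. For $h\ge4$ the height $h$ part of $\partial(\mathcal N_3^\vee\otimes\mathbf B)$ has $\mathbf B$-factors of length $h-3\ge1$, so it lies in $\partial(\mathcal N_3^\vee)\mathbf B_+\subset Z_1\mathbf B_+$. Hence
$$\big(H_1(\mathbf M)/H_1(\mathbf M)\mathbf B_+\big)_h=(Z_1/Z_1\mathbf B_+)_h=(Z'/Z'\mathbf B_+)_h,$$
which has dimension $12$ by Proposition 3.2. A $\kappa\in Z'$ of height $h$ with nonzero class there is what we need. $\square$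

## 8. A criterion for infinite generation

The loop homology will not be $\mathsf E_A$, but an algebra between $\mathsf E_{A''}$ and $\mathsf E_R$. This is enough.

**Proposition 8.1.** Let $\mathcal E$ be an algebra graded by height (in $\frac1M\mathbb N$ for some $M$), with height-preserving algebra maps $\mathsf E_{A''}\to\mathcal E\to\mathsf E_R$ whose composite is the canonical map. Then $\mathcal E$ is not finitely generated.

*Proof.* Suppose it is; take finitely many homogeneous generators, of height $\le H_0$. A homogeneous element of height $>H_0$ is a combination of monomials in the generators that contain at least two generators of positive height, so it lies in $\mathcal E_{>0}\mathcal E_{>0}$. Apply this to the image of $\eta_h$ with $h>\max(H_0,4)$ an integer. Mapping on to $\mathsf E_R$ we get $\eta_h=\sum_mf_mg_m$ with $f_m,g_m\in(\mathsf E_R)_{>0}$ homogeneous.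

Let $\mathrm{pr}:\mathsf E_R=\bigoplus\mathsf E_Au_I\to\mathsf E_A$ be the projection onto the summand $I=\emptyset$ (Lemma 6.1). It is left $\mathsf E_A$-linear and preserves heights. Write $f_m=\sum_If_{m,I}u_I$ with $f_{m,I}\in\mathsf E_A$; since $u_I$ has height $0$, $f_{m,I}$ has positive height. As $\eta_h$ comes from $\mathsf E_A$,
$$\eta_h=\mathrm{pr}(\eta_h)=\sum_{m,I}f_{m,I}\,\mathrm{pr}(u_Ig_m)\in(\mathsf E_A)_{>0}(\mathsf E_A)_{>0},$$
against Proposition 7.1. $\square$

## 9. The groups $V\rtimes H$ and their cochains

Let $q=p^r$ with $r\ge1$, and let $n$ be prime to $p$ and satisfy (5.1) for some $t$. Choose $f\ge1$ with $n\mid p^f-1$, and let $O=W(\mathbb F_{p^f})$ be the ring of Witt vectors. Recall that $O/pO=\mathbb F_{p^f}$, that $O/qO\cong(\mathbb Z/q)^f$ additively, and that $\mu_n(O)$ is cyclic of order $n$ and reduces injectively mod $p$. (For $q=p$ one has $O/q=\mathbb F_{p^f}$.) Put $V=(O/q)^{25}$ and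
$$H=\Big\{s\in\mu_n(O)^{25}:\ \prod_is_i^{\varphi_i(y)}=1\ \ \forall y\in D\Big\},\qquad G=V\rtimes H,$$
with $H$ acting diagonally. Let $\chi_i:H\to K^\times$ be the $i$-th coordinate reduced mod $p$, via an embedding $\mathbb F_{p^f}\subset K$. The group $H$ is the annihilator of $\varphi(D)$ in $\mu_n(O)^{25}$, so by duality of finite abelian groups
$$\chi^\lambda:=\prod_i\chi_i^{\lambda_i}=1\iff\lambda\in\mathcal L.\tag{9.1}$$

**Step 1: $KV$ is an equivariant truncated polynomial algebra.** Let $J$ be the augmentation ideal of $KV$. Then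
$$J/J^2\cong V\otimes_{\mathbb Z}K\cong\bigoplus_i\bigoplus_{\phi=0}^{f-1}K_{\chi_i^{p^\phi}},$$
because $\mathbb F_{p^f}\otimes_{\mathbb F_p}K\cong K^f$ via $x\otimes c\mapsto(x^{p^\phi}c)_\phi$. As $p\nmid|H|$ and $K$ is algebraically closed, we can choose $H$-eigenvectors $t_{i,\phi}\in J$ lifting a basis of eigenvectors. If $x=\sum c_v(v-1)\in J$, then $x^q=\sum c_v^q(v^q-1)=0$. So there is an $H$-equivariant map of augmented algebras
$$\tilde\Lambda:=K[t_{i,\phi}]/(t_{i,\phi}^q)\to KV.$$
It is surjective because $J$ is nilpotent and the $t_{i,\phi}$ span $J/J^2$; it is an isomorphism because both sides have dimension $q^{25f}$.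

**Step 2: $C^*(BG;K)\simeq\tilde C:=(\operatorname{Bar}(\tilde\Lambda)^*)^H$ as augmented dgas.** The group $G$ acts on the set $V$ ($V$ by translation, $H$ by conjugation), hence on the simplicial set $EV$ with $EV_m=V^{m+1}$. For a simplicial set $X$ with $G$-action, $C^*(X)^G=\mathrm{Hom}_{KG}(C_*(X),K)$ is a dga, with $C_*$ the normalized chains. The projections $EG\leftarrow EV\times EG\to EV$ induce dga maps
$$C^*(EG)^G\to C^*(EV\times EG)^G\leftarrow C^*(EV)^G,$$
compatible with the augmentations given by the base vertices. All three normalized chain complexes are $KG$-projective resolutions of $K$. This is clear for $EG$ and $EV\times EG$, where $G$ acts freely. For $EV$, the stabilizer of a simplex meets $V$ trivially, so its order is prime to $p$ and the permutation modules are projective. Hence both maps are quasi-isomorphisms. Moreover $C^*(EG)^G=C^*(BG)$ and $C^*(EV)^G=C^*(BV)^H$.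

The normalized chain coalgebra of $BV$ is the reduced bar construction of $KV$, via $[g_1|\dots|g_m]\leftrightarrow[g_1-1|\dots|g_m-1]$: the elements $g-1$ with $g\ne1$ form a basis of $J$, degenerate words go to $0$, and both coproducts are deconcatenation. To compare differentials, let $x_i=g_i-1$ and use $x_ix_{i+1}=(g_ig_{i+1}-1)-x_i-x_{i+1}$. The bar differential $\sum_{i=1}^{m-1}(-1)^i[\dots|x_ix_{i+1}|\dots]$ becomes the inner faces plus
$$-\sum_{i=1}^{m-1}(-1)^i(\mathrm{omit}_i+\mathrm{omit}_{i+1})=\mathrm{omit}_1+(-1)^m\mathrm{omit}_m,$$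
which are the outer faces. The identification is $H$-equivariant; with Step 1 it gives $C^*(BV)^H\cong\tilde C$.

**Step 3: the loop space.** We have $H^1(BG;K)=H^1(BV;K)^H$ by Step 2, and $H^1(BV;K)=(J/J^2)^*$ has characters $\chi_i^{-p^\phi}$. These are nontrivial: if $p^\phi\epsilon_i\in\mathcal L$, then $\epsilon_i\in\mathcal L$, because $p$ is prime to $n$ and $n\mathbb Z^{25}\subset\mathcal L$; this contradicts (4.3). So $H^1(BG;K)=0$ and $G$ has no quotient of order $p$. Let $O^p(G)$ be the smallest normal subgroup of $p$-power index. A nontrivial $p$-group has a quotient of order $p$, so $G=O^p(G)$ and $\pi_1(BG^\wedge_p)=G/O^p(G)=1$. The map $BG\to BG^\wedge_p$ is a mod $p$ homology isomorphism (Bousfield–Kan), and $H_*(BG;K)$ is of finite type. By Section 2,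
$$H_*(\Omega BG^\wedge_p;K)\cong\mathsf E(C^*(BG;K))\cong\mathsf E(\tilde C)\quad\text{up to opposite}.$$

**Step 4: a multigraded retract.** We now discard the variables with $\phi\ne0$ to reach exactly $25$ variables. Let $\Lambda=K[t_1,\dots,t_{25}]/(t_i^q)$ with $t_i=t_{i,0}$. The $H$-equivariant maps $\Lambda\subset\tilde\Lambda\to\Lambda$ (the second killing $t_{i,\phi}$, $\phi\ne0$) have composite the identity. With $C:=(\operatorname{Bar}(\Lambda)^*)^H$ we get dga maps $C\to\tilde C\to C$ with composite the identity. Hence $\mathsf E(\tilde C)\to\mathsf E(C)$, induced by $C\to\tilde C$, is surjective. So *it suffices to show that $\mathsf E(C)$ is not finitely generated.*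

Grade $\Lambda$ by $\mathbb N^{25}$ with $\deg t_i=\epsilon_i$. Then $\mathcal U:=\operatorname{Bar}(\Lambda)^*$ is multigraded by $\lambda\in\mathbb N^{25}$, with $H$ acting on $\mathcal U_\lambda$ by $\chi^{-\lambda}$. By (9.1), $C=\bigoplus_{\lambda\in\mathcal L\cap\mathbb N^{25}}\mathcal U_\lambda$, and $C_0=K$. Let $q'=1$ if $q=2$ and $q'=q$ if $q\ge3$, and give $\lambda$ the height $\frac1{9q'}\sum_{ij\mu}\lambda_{ij\mu}$ and $v$-degree $\lambda_v/q'$.

In cohomological degree $m$, $\mathcal U^m$ is dual to $\Lambda_+^{\otimes m}$, which is finite-dimensional, so $H(\mathcal U)=\mathrm{Ext}_\Lambda(K,K)$ is nonzero in only finitely many multidegrees in each degree. Also $H(C_+)$ lives in degrees $\ge2$: $C^0=K$, and $H^1(C)\subset H^1(\tilde C)=0$. So in $H(\operatorname{Bar}(C))$ each total degree involves only finitely many lengths and multidegrees, and the two notions of graded dual agree, as promised in Section 2.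

## 10. Proof of Theorem 1

Take $p=q=2$, $n=47$, $t=4$: then $n>38$ and $40<47\le48$, which is (5.1). Take $f=23$, since $2^{23}-1=8388607=47\cdot178481$. So $V=\mathbb F_{2^{23}}^{25}$ is elementary abelian and $H\le\mu_{47}^{25}$ is abelian of odd order.

**Step 1: $C$ is formal, for degree reasons.** Now $\Lambda=K[t_i]/(t_i^2)$, and $\mathcal U$ has cohomology $\mathrm{Ext}_\Lambda(K,K)=K[x_1,\dots,x_{25}]$, with $x_i$ in cohomological degree $1$ and multidegree $\epsilon_i$. In multidegree $\lambda$, $\mathcal U$ lives in cohomological degrees $\le|\lambda|$, since every bar entry has positive total multidegree, and its cohomology is concentrated in degree $|\lambda|$. Map $\mathcal U\to K[x]$ by $0$ on $\mathcal U^m_\lambda$ for $m<|\lambda|$, and by the class map for $m=|\lambda|$; elements of top degree are cocycles. This is a chain map, since coboundaries in top degree have class $0$. It is multiplicative, since a product of two homogeneous elements is in top degree only if both factors are. It is a multigraded quasi-isomorphism.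

**Step 2: conclude.** Restricting to multidegrees in $\mathcal L$ gives $C\simeq K[x]^H=R$, the ring of Section 5 with $y_i=x_i$. So $\mathsf E(C)\cong\mathsf E_R$. Proposition 8.1 with $\mathcal E=\mathsf E_R$ and the maps $\mathsf E_{A''}\to\mathsf E_R=\mathsf E_R$ shows that $\mathsf E(C)$ is not finitely generated. By Steps 4 and 3 of Section 9 and the reduction in Section 1, $H_*(\Omega BG^\wedge_2;k)$ is not finitely generated for any field $k$ of characteristic $2$. $\blacksquare$

**The same recipe for $A_4$.** Let $V=\mathbb F_4$, $H=\mu_3$, so $G=A_4$, $p=2$. Here $\tilde\Lambda=K[t_0,t_1]/(t_0^2,t_1^2)$ with characters $\chi,\chi^2$. Neither is trivial, so $H^1(BG;K)=0$, and Steps 1–3 of Section 9 apply. The argument of Step 1 above gives $\tilde C\simeq R_0$, the ring of the example in Section 6. So $H_*(\Omega B(A_4)^\wedge_2;K)\cong\mathsf E_{R_0}$ up to opposite. It is generated by four elements and has dimension at most $2$ in each degree.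

## 11. Proof of Theorem 2: higher products and a second inequality

For $q\ge3$ the formality argument of Section 10 breaks down. The cohomology of $K[t]/(t^q)$ is $\Lambda(x)\otimes K[y]$, with $x$ in degree $1$ and multidegree $1$ and $y$ in degree $2$ and multidegree $q$; the cohomology is no longer in the top degree for its multidegree, and the degrees leave room for a higher product of $q$ copies of $x$ giving $y$, as in the example of Section 2. We choose the numbers so that such products cannot reach $\mathcal S$.

**Step 1: the numbers.** Choose a power $q\ge7$ of $p$, and $n\equiv1\bmod q$ with $n>\max(38q,420)$; then $p\nmid n$. Put $\rho=n-\frac{n-1}q$, so $q\rho=qn-n+1\equiv1\bmod n$. Since $\rho>n(1-\frac1q)\ge\frac67n$,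
$$\frac\rho{10}-\frac n{12}>n\Big(\frac6{70}-\frac1{12}\Big)=\frac n{420}>1,$$
so there is an integer $t$ with
$$n\le12t,\qquad10t<\rho<n.\tag{11.1}$$
Thus (5.1) holds, with the extra room $10t<\rho$.

**Step 2: the cohomology of $C$.** We have $H(\mathcal U)=\mathrm{Ext}_\Lambda(K,K)=\bigotimes_i\Lambda(x_i)\otimes K[y_i]$, with $x_i$ of degree $1$ and multidegree $\epsilon_i$, and $y_i$ of degree $2$ and multidegree $q\epsilon_i$. (Here $x_i^2=0$ because $q\ge3$: degree $2$ in the variable $i$ occurs only in multidegree $q\epsilon_i$.) So $H(C)$ has basis the $x^\varepsilon y^\beta$, $\varepsilon\in\{0,1\}^{25}$, $\beta\in\mathbb N^{25}$, with $\lambda=\varepsilon+q\beta\in\mathcal L$. As $q$ is a unit mod $n$, $q\beta\in\mathcal L\iff\beta\in\mathcal L$. So the part with $\varepsilon=0$ is $R$, with $|y_i|=2$ even, and heights and $v$-degrees agree because $q'=q$.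

**Step 3: transfer.** Choose in each multidegree $\lambda\ne0$ a contraction of the complex $C_\lambda$ onto its cohomology. Homotopy transfer (Kadeishvili's theorem) with these contractions gives an $A_\infty$-structure on $H(C)_+=\bigoplus_{\lambda\ne0}H(C_\lambda)$ with $m_1=0$, $m_2$ the product, all $m_N$ preserving $\lambda$, and a multigraded $A_\infty$-quasi-isomorphism $H(C)_+\to C_+$. So $\mathsf E(C)\cong\mathsf E(H(C)_+)$.

**Step 4: which higher products are possible.** Suppose $x^\varepsilon y^\beta$ occurs in $m_N$ of inputs $x^{\varepsilon(m)}y^{\beta(m)}$, $1\le m\le N$. Put $X_i=\sum_m\varepsilon_i(m)$. Comparing $\lambda$ gives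
$$X_i-\varepsilon_i=qk_i,\qquad\beta_i=\sum_m\beta_i(m)+k_i$$
with $k_i$ an integer, and $k_i\ge0$ since $X_i-\varepsilon_i\ge-1$. As $m_N$ has degree $2-N$, $\sum(\varepsilon_i-X_i)+2\sum k_i=2-N$, that is,
$$N-2=(q-2)\sum_ik_i.\tag{11.2}$$
So for $N=2$ all $k_i=0$. For $N\ge3$ some $k_i\ge1$, and then $X_i\ge q$: at least $q$ of the inputs contain $x_i$.

**Step 5: $R_+\subset H(C)_+$ is a strict sub-$A_\infty$-algebra with $m_N=0$ for $N\ge3$.** If all $\varepsilon(m)=0$, then $X_i=0$, so $-\varepsilon_i=qk_i\ge0$ forces $\varepsilon=0$ and all $k_i=0$, and (11.2) gives $N=2$.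

**Step 6: the map $g:H(C)_+\to A''_+$ with $g(x^\varepsilon y^\beta)=0$ for $\varepsilon\ne0$ and $g(y^\beta)$ the class of $y^\beta$ is a strict $A_\infty$-morphism.** It is multiplicative for $m_2$: a product with a factor having $\varepsilon\ne0$ is $0$ or again has $\varepsilon\ne0$. It remains to see that $g\circ m_N=0$ for $N\ge3$. Suppose $y^\beta$, corresponding to an element of $\mathcal S$, occurs in some $m_N$, $N\ge3$, with inputs as in Step 4, and choose $i$ with $k_i\ge1$. We derive a contradiction.

*The inputs come from $D$.* The output has $\lambda=q\beta$, of height $\le2$ and $v$-degree $\le1$. Multidegrees add, so each input has $\sum_{ij\mu}\lambda(m)_{ij\mu}\le18q$ and $\lambda(m)_v\le q$. Since $n>38q=2\cdot18q+2q$, Lemma 4.1 gives $y_m\in D$ with $\lambda(m)=\varphi(y_m)$ on small and $v$ coordinates, and $\lambda(m)\equiv\varphi(y_m)$ mod $n$ on big ones.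

*The $y_m$ are divisible by $q$.* All coordinates of $\lambda(m)=\varepsilon(m)+q\beta(m)$ are $\equiv0$ or $1$ mod $q$, in particular $f_{ij}(y_m)$ and $2f_{ij}(y_m)$. Since $f\equiv1$ would give $2f\equiv2$ and $q\ge3$, all $f_{ij}(y_m)\equiv0$ mod $q$; here the doubled small coordinates are used. By (4.2), $d(y_m)\equiv0$ mod $q$. So $\varepsilon(m)=0$ on all small and $v$ coordinates. Normalizing $\alpha_1=0$ we get $\gamma_j=f_{1j}\equiv0$ (as $g_{1j}=0$), and then all $\alpha_i\equiv0$; so $y_m=qy'_m$ with $y'_m\in D$. Here $f_{ij}(y'_m)\ge0$ and $d(y'_m)\in\{0,1\}$. Since some input contains $x_i$, our index $i=z$ is a big coordinate.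

*The $y'_m$ are tiny.* The element $y':=\sum_my'_m$ satisfies $\varphi(y')=\beta$ on small and $v$ coordinates, so it is the element of $D$ belonging to $y^\beta\in\mathcal S$. By Lemma 4.2 the $h(y'_m)$ are nonnegative integers, with sum $h(y')\le2$, and $h(y'_m)=0$ only for $y'_m=0$. Thus each $y'_m$ is $0$, or a letter, or has height $2$. In the last case all the others vanish, and $y'_m=y'$ is a sum of two letters with nonzero product in $A$. In all cases, by Section 5,
$$0\le\varphi_z(y'_m)\le10t<\rho .$$

*Overflow.* Suppose input $m$ contains $x_z$. Then $1+q\beta_z(m)\equiv q\varphi_z(y'_m)$ mod $n$. Multiplying by $\rho$, the inverse of $q$, gives $\beta_z(m)\equiv\varphi_z(y'_m)-\rho$ mod $n$, with $-\rho\le\varphi_z(y'_m)-\rho<0$. As $\beta_z(m)\ge0$, it follows that $\beta_z(m)\ge n-\rho=\frac{n-1}q$. At least $q$ inputs contain $x_z$ and $k_z\ge1$, so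
$$\beta_z\ge q\cdot\frac{n-1}q+k_z\ge n.$$
This contradicts $y^\beta\in\mathcal S$, where $\beta_z<n$. So $g\circ m_N=0$ for $N\ge3$.

**Step 7: conclude.** The composite $R_+\subset H(C)_+\xrightarrow{g}A''_+$ is the canonical surjection. Hence we have height-preserving algebra maps
$$\mathsf E_{A''}\to\mathsf E(H(C)_+)\cong\mathsf E(C)\to\mathsf E_R$$
with canonical composite, and Proposition 8.1 shows that $\mathsf E(C)$ is not finitely generated. Steps 4 and 3 of Section 9 and the reduction in Section 1 give the first assertion of Theorem 2. The group $V=(O/q)^{25}\cong(\mathbb Z/q)^{25f}$ is homocyclic, and $H$ is abelian of order prime to $p$.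

**Step 8: a free subalgebra** (the argument is also valid for the group of Theorem 1). The cycles $a_1,a_2\in\Omega(A'')$ give classes in $\mathsf E_{A''}$. The composite of $\mathsf E_{A''}\to\mathsf E_A$ with $H(F)\to\mathbf B$ on $v$-degree $0$ (Section 7, Step 1) sends them to $a_1,a_2\in\mathbf B$, which generate a free algebra by the word basis. So their images in $\mathsf E_A$ generate a free algebra, and since $\mathsf E_A\to\mathsf E_R$ is injective (Lemma 6.1), so do their images in $\mathsf E_R$. These come from elements of $\mathsf E(C)$, which therefore also generate a free algebra. By Step 4 of Section 9, $\mathsf E(C)$ is a quotient of $\mathsf E(\tilde C)$, and any lifts to $\mathsf E(\tilde C)$ generate a free algebra as well. The opposite of a free algebra is free, so $H_*(\Omega BG^\wedge_p;K)$ contains a free algebra on two generators for $K$ algebraically closed of characteristic $p$. $\blacksquare$
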